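\title{The number of neighbors in densest lattice packings of typical convex bodies}

\begin{abstract}
In a lattice packing of locally maximum density a convex body in $\mathbb E^d$ touches at least $d(d+1)$ of its translates, and it has been conjectured that a typical convex body, in the sense of Baire category, touches exactly $d(d+1)$. We show that this is true for $d=2$ and false for every $d\ge 3$. For each $k$ with $d(d+1)/2\le k\le\min\{d^2,2^d-1\}$ we construct a nonempty open set of convex bodies that have exactly $2k$ neighbors in every densest lattice packing, and no other number of neighbors can occur for a typical body. The examples are obtained by slightly tilting the facets of a Voronoi cell. For $d=3$ neither the conjectured property nor its negation is typical.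
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $d\ge2$. A \emph{convex body} is a nonempty compact convex subset of Euclidean space $\mathbb E^d$; it is \emph{proper} if its interior is nonempty. A \emph{lattice} is a set $L=A\mathbb Z^d$ with $A$ an invertible real $d\times d$ matrix, and $\det L=|\det A|$ is its determinant. For a proper convex body $C$ the family $\{C+l:l\in L\}$ is a \emph{lattice packing} if the interiors of distinct translates are disjoint. Its \emph{density} $\operatorname{vol}C/\det L$ is the proportion of space that it covers. The packing has \emph{maximum density} if no lattice packing of $C$ is denser. It has \emph{locally maximum density} if no lattice packing $\{C+l':l'\in L'\}$ with $L'$ sufficiently close to $L$ is denser; here the lattices close to $L=A\mathbb Z^d$ are the lattices $A'\mathbb Z^d$ with $A'$ close to $A$. A \emph{neighbor} of $C$ is a translate $C+l$, $l\in L\setminus\{o\}$, that meets $C$.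

A packing that cannot be improved must be held in place by its contacts, so $C$ must have many neighbors. How many depends on the body and on the packing. The unit square tiles the plane along $\mathbb Z^2$ with $8$ neighbors, and along the lattice generated by $(1,0)$ and $(\frac12,1)$ with $6$ neighbors; the unit cube in $\mathbb E^d$ tiles along $\mathbb Z^d$ with $3^d-1$ neighbors. Large numbers of this kind look like accidents, and it is natural to ask what happens for most bodies.

To make ``most'' precise, let $B$ be the unit ball and equip the set of convex bodies with the Hausdorff metric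
\[
\delta(C,C')=\min\{\varepsilon\ge0:\ C\subset C'+\varepsilon B,\ C'\subset C+\varepsilon B\}.
\]
A set is \emph{meager} if it is a countable union of nowhere dense sets. The space of convex bodies is a Baire space: no nonempty open set is meager. A property holds for a \emph{typical} proper convex body if the proper convex bodies that fail it form a meager set. Two bounds are quoted in \cite{CDG}.
\begin{itemize}
\item (Swinnerton-Dyer) In a lattice packing of locally maximum density of any proper convex body $C$, the body $C$ has at least $d(d+1)$ neighbors.
\item (Gruber) For a typical convex body $C$, in every lattice packing of $C$ of locally maximum density, $C$ has at most $2d^2$ neighbors.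
\end{itemize}
If $d(d+1)$ contacts suffice to hold a packing in place, each further contact looks like a coincidence that a small change of $C$ would destroy. This suggests the following statement, which is Conjecture~30.1 of \cite{CDG}.
\begin{quote}
\textbf{Conjecture.} \emph{For a typical proper convex body $C$ in $\mathbb E^d$, in every lattice packing of $C$ of locally maximum density, $C$ has precisely $d(d+1)$ neighbors.}
\end{quote}

A count of parameters casts doubt on this guess. Neighbors come in pairs $C\pm l$, and each pair imposes one equation on the matrix $A$. For a ball the equations involve only $A^TA$, which has $d(d+1)/2$ free entries, so more than $d(d+1)/2$ pairs do form an overdetermined system. A body without rotational symmetry sees all $d^2$ entries of $A$, and up to $d^2$ pairs need be no coincidence. We show that the second count is the relevant one, up to an arithmetic obstruction in low dimensions. Put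
\[
\kappa(d)=\min\{d^2,\,2^d-1\}.
\]
Thus $\kappa(d)=3,7,15$ for $d=2,3,4$ and $\kappa(d)=d^2$ for $d\ge5$. In particular $\kappa(2)=3=d(d+1)/2$, while $\kappa(d)>d(d+1)/2$ for $d\ge3$.

\begin{theorem}\label{thm:A}
Let $d\ge2$ and $d(d+1)/2\le k\le\kappa(d)$. There is a nonempty open set $\mathcal U_k$ of proper convex bodies in $\mathbb E^d$ such that every $C\in\mathcal U_k$ has exactly $2k$ neighbors in every lattice packing of $C$ of maximum density.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $d\ge2$.
\begin{itemize}
\item[(i)] For a typical proper convex body $C$, in every lattice packing of locally maximum density the number $N$ of neighbors of $C$ is even and $d(d+1)\le N\le2\kappa(d)$.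
\item[(ii)] Each such even $N$ occurs, in every lattice packing of maximum density, for all $C$ in some nonempty open set.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:verdict}
The conjecture is true for $d=2$ and false for every $d\ge3$. For $d\ge3$ the conjectured property fails on a nonempty open set of bodies, even if ``locally maximum density'' is replaced by ``maximum density''.
\end{corollary}

\begin{proof}
For $d=2$, Theorem~\ref{thm:B}(i) gives $6\le N\le6$. For $d\ge3$ take $k=d(d+1)/2+1\le\kappa(d)$ in Theorem~\ref{thm:A}. Each $C\in\mathcal U_k$ has a lattice packing of maximum density (Corollary~\ref{cor:mahler} below). This packing has locally maximum density, and in it $C$ has $d(d+1)+2$ neighbors. The nonempty open set $\mathcal U_k$ is not meager.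
\end{proof}

\begin{theorem}\label{thm:C}
Let $d=3$. For a typical proper convex body, $N\in\{12,14\}$ in every lattice packing of locally maximum density. There is a nonempty open set of bodies that have $14$ neighbors in all their lattice packings of maximum density. There is also a nonempty open set of bodies, a neighborhood of a ball, that have exactly $12$ neighbors in all their lattice packings of locally maximum density. So for $d=3$ neither the conjectured property nor its negation is typical.
\end{theorem}

Part (ii) of Theorem~\ref{thm:B} restates Theorem~\ref{thm:A}, and part (i) is proved in Section~\ref{sec:bounds}. For Theorem~\ref{thm:A} we first give, in Section~\ref{sec:stable}, conditions on a body under which all its contacts persist under perturbation, and we show by hand how to meet the decisive condition when $d=3$. Sections~\ref{sec:tile} and~\ref{sec:tilt} construct bodies that satisfy these conditions. Theorem~\ref{thm:C} is proved in Section~\ref{sec:three}.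

\section{Admissible lattices}\label{sec:prelim}

We write $\langle\cdot,\cdot\rangle$ for the standard inner product, $|\cdot|$ for the Euclidean norm of a vector, and $|X|=(\operatorname{tr}X^TX)^{1/2}$ for a matrix $X$. For vectors $v,m$ and a matrix $X$,
\begin{equation}\label{eq:frob}
\langle v,Xm\rangle=\operatorname{tr}\bigl(X\,(vm^T)^T\bigr),
\end{equation}
which is the entrywise inner product of $X$ with the matrix $vm^T$. For small $X$ the series for $\operatorname{tr}\log(I+X)$ gives
\begin{equation}\label{eq:logdet}
\log\det(I+X)=\operatorname{tr}X-\tfrac12\operatorname{tr}X^2+O(|X|^3).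
\end{equation}

Packing problems for $C$ become problems about lattice points in a single symmetric body. Let $D$ be a proper convex body with $D=-D$. A lattice $L$ is \emph{$D$-admissible} if $L\cap\operatorname{int}D=\{o\}$.

\begin{lemma}\label{lem:dict}
Let $C$ be a proper convex body and $D=C-C$. Then $\{C+l:l\in L\}$ is a packing if and only if $L$ is $D$-admissible, and $C+l$ is a neighbor of $C$ if and only if $o\ne l\in L\cap D$. The packing has maximum density if and only if $L$ has minimum determinant among $D$-admissible lattices.
\end{lemma}

\begin{proof}
The sets $C$ and $C+l$ meet if and only if $l\in C-C$, and their interiors meet if and only if $l\in\operatorname{int}C-\operatorname{int}C$. The latter set is open and contained in $D$, so it lies in $\operatorname{int}D$. Conversely, let $x\in\operatorname{int}D$ and $c\in\operatorname{int}C$. For small $t>0$ we have $x=(1-t)(a-b)$ with $a,b\in C$, so $x$ is the difference of the interior points $(1-t)a+tc$ and $(1-t)b+tc$. The last assertion follows from the definition of density.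
\end{proof}

We call the vectors of $L\cap D\setminus\{o\}$ the \emph{contact vectors}. For admissible $L$ they lie on the boundary of $D$, and they come in pairs $\pm l$, so the number of neighbors is always even. An invertible linear map applied to both $C$ and $L$ preserves packings, densities, neighbors and closeness of lattices, so we may always normalize one lattice to be $\mathbb Z^d$.

Two facts about the Hausdorff metric will be used throughout. First, $\delta(C-C,C'-C')\le2\delta(C,C')$. Second, if $rB\subset D$ and $\varepsilon=\delta(D,D')/r<1$, then
\begin{equation}\label{eq:sandwich}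
(1-\varepsilon)D\subset D'\subset(1+\varepsilon)D .
\end{equation}
Indeed $D'\subset D+\varepsilon rB\subset(1+\varepsilon)D$, and $D\subset D'+\varepsilon D$ gives $h_D\le h_{D'}+\varepsilon h_D$ for the support functions $h_D(u)=\max_{x\in D}\langle u,x\rangle$. In particular, bodies close to a proper body are proper.

\begin{lemma}\label{lem:limit}
Let $D_n\to D$ be $o$-symmetric proper convex bodies and let $A_n\to A$ be invertible matrices with $A$ invertible.
\begin{itemize}
\item[(i)] If $A_n\mathbb Z^d$ is $D_n$-admissible for all $n$, then $A\mathbb Z^d$ is $D$-admissible.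
\item[(ii)] For all large $n$, every $z\in\mathbb Z^d$ with $Az\notin D$ satisfies $A_nz\notin D_n$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $g(x)=\min\{t\ge0:x\in tD\}$, a norm with unit ball $D$, and let $\varepsilon_n\to0$ be as in \eqref{eq:sandwich}. (i) If $z\neq o$ and $g(Az)<1$, then $g(A_nz)<1-\varepsilon_n$ for large $n$, so $A_nz\in\operatorname{int}D_n$. (ii) There are $R,c>0$ with $D_n\subset RB$ and $|A_nz|\ge c|z|$ for all $z$ and all large $n$; this settles all $z$ with $|z|>R/c$. For each of the finitely many remaining $z$ with $g(Az)>1$ we have $g(A_nz)>1+\varepsilon_n$ for large $n$.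
\end{proof}

Compactness comes from \emph{Mahler's selection theorem}: if $\det L_n\le c$ and $|l|\ge r>0$ for all $l\in L_n\setminus\{o\}$ and all $n$, then along a subsequence $L_n=A_n\mathbb Z^d$ with $A_n\to A$ and $A$ invertible.

\begin{corollary}\label{cor:mahler}
Let $D_n\to D$ be $o$-symmetric proper convex bodies and let $L_n$ be $D_n$-admissible lattices with $\limsup\det L_n\le c$. Then along a subsequence $L_n=A_n\mathbb Z^d$ with $A_n\to A$, where $A\mathbb Z^d$ is $D$-admissible and has determinant at most $c$. If $A\mathbb Z^d=\mathbb Z^d$, one may take $A=I$. Every proper convex body has a lattice packing of maximum density.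
\end{corollary}

\begin{proof}
By \eqref{eq:sandwich} the bodies $D_n$ contain a fixed ball about $o$, so Mahler's theorem applies, and Lemma~\ref{lem:limit}(i) gives admissibility. If $A\mathbb Z^d=\mathbb Z^d$, then $A^{-1}\mathbb Z^d=\mathbb Z^d$, so $L_n=A_nA^{-1}\mathbb Z^d$ with $A_nA^{-1}\to I$. For the last assertion take $D_n=D=C-C$, note that $t\mathbb Z^d$ is admissible for large $t$, and let $\det L_n$ tend to the infimum.
\end{proof}

\section{Bounds for the number of neighbors}\label{sec:bounds}

We include a proof of the lower bound, because it shows where the number $d(d+1)/2$ comes from and introduces the linear functionals on which everything below depends.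

\begin{proposition}[Swinnerton-Dyer]\label{prop:SD}
In a lattice packing of locally maximum density of a proper convex body $C$, the body $C$ has at least $d(d+1)$ neighbors.
\end{proposition}

\begin{proof}
Let $L=\mathbb Z^d$, let $D=C-C$, and let $\pm m_1,\dots,\pm m_k$ be the contact vectors. Choose a supporting hyperplane $\{x:\langle v_i,x\rangle=1\}$ of $D$ at $m_i$ and put $\varphi_i(X)=\langle v_i,Xm_i\rangle$ for $d\times d$ matrices $X$. Suppose $k<d(d+1)/2$. The symmetric matrices form a space of dimension $d(d+1)/2$, so some symmetric $X\ne0$ has $\varphi_1(X)=\dots=\varphi_k(X)=0$; replacing $X$ by $-X$ if necessary, $\operatorname{tr}X\le0$. For small $t>0$ the points $\pm(I+tX)m_i$ stay on the hyperplanes $\langle v_i,x\rangle=\pm1$, which support $D$, and all other nonzero points of $(I+tX)\mathbb Z^d$ stay outside $D$ by Lemma~\ref{lem:limit}(ii). So $(I+tX)\mathbb Z^d$ is $D$-admissible. Since $X$ is symmetric, $\operatorname{tr}X^2=|X|^2>0$, and \eqref{eq:logdet} gives $\det(I+tX)<1$ for small $t>0$. This contradicts local maximality.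
\end{proof}

So the contacts must block every symmetric deformation $X$. Skew-symmetric deformations need not be blocked: for them $\operatorname{tr}X=0$ and $\operatorname{tr}X^2<0$, so by \eqref{eq:logdet} the determinant increases. Nothing, however, prevents contacts from acting on skew deformations as well, and this is the room that Theorem~\ref{thm:A} exploits.

The bound $2(2^d-1)$ is arithmetic. A proper convex body is \emph{strictly convex} if each \emph{support set}, that is, each intersection with a supporting hyperplane, is a single point. Equivalently, the midpoint of two distinct points of the body is an interior point: a supporting hyperplane through the midpoint would contain both points.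

\begin{lemma}\label{lem:mod2}
In any lattice packing of a strictly convex body $C$, the body $C$ has at most $2(2^d-1)$ neighbors.
\end{lemma}

\begin{proof}
The support set of $D=C-C$ in direction $u$ is the difference of the support sets of $C$ in the directions $u$ and $-u$, so $D$ is strictly convex. A contact vector $l$ does not lie in $2L$, since otherwise $l/2$ would be a nonzero lattice vector in $\operatorname{int}D$. If contact vectors $l\ne\pm l'$ were congruent modulo $2L$, then $(l+l')/2$ would be a nonzero lattice vector and the midpoint of two distinct points of $D$, hence in $\operatorname{int}D$. So each of the $2^d-1$ nonzero classes of $L/2L$ contains at most one pair $\pm l$.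
\end{proof}

The cube, with $3^d-1$ neighbors, shows that strict convexity cannot be dropped.

\begin{lemma}\label{lem:strict}
A typical proper convex body is strictly convex.
\end{lemma}

\begin{proof}
Let $\mathcal A_m$ be the set of convex bodies with a support set of diameter at least $1/m$. A proper body outside $\bigcup_m\mathcal A_m$ is strictly convex, so it suffices to show that each $\mathcal A_m$ is closed and has empty interior.

Let $C_n\to C$ with $C_n\in\mathcal A_m$. There are unit vectors $\nu_n$ and points $x_n,y_n\in C_n$ with $|x_n-y_n|\ge1/m$ and $\langle\nu_n,x_n\rangle=\langle\nu_n,y_n\rangle=h_{C_n}(\nu_n)$. Along a subsequence $\nu_n\to\nu$, $x_n\to x\in C$, $y_n\to y\in C$, and these relations pass to the limit. So $C\in\mathcal A_m$.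

It remains to see that strictly convex bodies are dense. Proper bodies are dense, since $C+\varepsilon B\to C$. Let $C$ be proper; after a translation $o\in\operatorname{int}C$ and $C\subset RB$. The function $g(x)=\min\{t\ge0:x\in tC\}$ is convex and nonnegative, so $g^2$ is convex and $f(x)=g(x)^2+\varepsilon|x|^2$ is strictly convex and continuous. Hence $C_\varepsilon=\{x: f(x)\le1\}$ contains the midpoint of any two of its distinct points in its interior. From $|x|\le Rg(x)$ we get $(1+\varepsilon R^2)^{-1/2}C\subset C_\varepsilon\subset C$, so $C_\varepsilon\to C$ as $\varepsilon\to0$.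
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
The number $N$ is even and at least $d(d+1)$ for every proper body. Outside one meager set $N\le2d^2$ by Gruber's theorem \cite{CDG}, and outside another $N\le2(2^d-1)$ by Lemmas~\ref{lem:mod2} and~\ref{lem:strict}. The union of two meager sets is meager.
\end{proof}

Gruber's theorem is needed only for $d\ge5$, since $2^d-1<d^2$ for $d\le4$.

\section{Contacts that survive perturbation}\label{sec:stable}

Let $\mathbb Z^d$ be $D$-admissible with contact vectors $\pm m_1,\dots,\pm m_k$, suppose that $D$ has only one supporting hyperplane $\{\langle v_i,x\rangle=1\}$ at $m_i$, and let $\varphi_i(X)=\langle v_i,Xm_i\rangle$ as before. Under the deformation $(I+X)\mathbb Z^d$ the point $m_i$ moves away from $D$ if $\varphi_i(X)>0$, and the determinant changes by $\operatorname{tr}X$ to first order. Say that the contact $m_j$ is \emph{needed} if there is a matrix $Y$ with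
\begin{equation}\label{eq:needed}
\varphi_i(Y)>0\quad(i\ne j),\qquad\operatorname{tr}Y<0 .
\end{equation}
These are strict inequalities, so they persist when the body and the lattice are perturbed. If a nearby body lost the contact $m_j$, the direction $Y$ would improve its packing. We therefore look for a body with many contacts, all of them needed.

\subsection*{The idea in dimension three}
For a nonempty set $S\subset\{1,2,3\}$ let $e_S=\sum_{i\in S}e_i$; we write $e_{12}$ for $e_{\{1,2\}}$ and so on. Let $J$ be the all-ones matrix, $G=4I-J$, and
\[
D_0=\{x\in\mathbb E^3:\ |\langle Ge_S,x\rangle|\le\langle Ge_S,e_S\rangle\ \text{ for all }S\}.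
\]
The matrix $T$ with columns $(-1,1,1)$, $(1,-1,1)$, $(1,1,-1)$ has $T^TT=G$, and it maps the vectors $\pm e_S$ to the eight vectors $(\pm1,\pm1,\pm1)$ and the six vectors $\pm2e_i$. Hence $TD_0$ is the truncated octahedron $|y_1|+|y_2|+|y_3|\le3$, $|y_i|\le2$, and each of the $14$ points is the center of one of its facets. We shall see in Section~\ref{sec:tile} that these are the only nonzero points of $\mathbb Z^3$ in $D_0$ and that $\frac12D_0$ tiles space along $\mathbb Z^3$ and along no other lattice. So $\frac12D_0$ has $14$ neighbors in its densest lattice packing. Are they all needed?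

Put $K=GX$ and $\varphi_S(X)=\frac18\langle Ge_S,Xe_S\rangle=\frac18e_S^TKe_S$. We have $\sum_Se_Se_S^T=2(I+J)=8G^{-1}$, and therefore $\operatorname{tr}X=\sum_S\varphi_S(X)$ by \eqref{eq:frob}. The seven matrices $e_Se_S^T$ are symmetric. The six with $|S|\le2$ form a basis of the symmetric $3\times3$ matrices, so up to a factor there is exactly one linear relation, namely
\begin{equation}\label{eq:relation}
\sum_{|S|=1}e_Se_S^T+e_{123}e_{123}^T=\sum_{|S|=2}e_Se_S^T ;
\end{equation}
both sides have diagonal entries $2$ and off-diagonal entries $1$. Consequently $\operatorname{tr}X=2(\varphi_{12}+\varphi_{13}+\varphi_{23})(X)$, and \eqref{eq:needed} has no solution when the released contact is $e_{123}$. That contact is not needed.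

The functionals $\varphi_S$ see only the symmetric part of $K$. To make them see the skew part we tilt three pairs of facets, each about its lattice point. For small $\varepsilon\ne0$ replace the normals $\frac18Ge_S$ by
\[
w_S=G\bigl(\tfrac18e_S+\varepsilon b_S\bigr),\qquad b_{123}=e_1,\quad b_{12}=b_3=-e_1,\quad b_S=o\ \text{ otherwise},
\]
and let $\psi_S(X)=\langle w_S,Xe_S\rangle=\frac18e_S^TKe_S+\varepsilon\,b_S^TKe_S$. Because $e_{123}=e_{12}+e_3$, we have $\sum_Sb_Se_S^T=0$, so still $\sum_Sw_Se_S^T=I$ and $\operatorname{tr}X=\sum_S\psi_S(X)$. Let $K$ have entries $K_{12}=-\varepsilon^{-1}-2$, $K_{21}=\varepsilon^{-1}-2$, and zeros elsewhere. Then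
\[
\psi_{12}=\tfrac18(K_{12}+K_{21})-\varepsilon K_{12}=\tfrac12+2\varepsilon,\qquad
\psi_{123}=\tfrac18(K_{12}+K_{21})+\varepsilon K_{12}=-\tfrac32-2\varepsilon,
\]
all other $\psi_S$ vanish, and $\operatorname{tr}X=-1$. A large skew part moves $e_{12}$ away from its tilted facet at no cost in the trace, and the room gained is spent on a symmetric contraction. Adding a small positive multiple of $I$ to $X$ makes all $\psi_S$ with $S\neq\{1,2,3\}$ positive, so the contact $e_{123}$ is now needed.

In fact all seven contacts are needed, because the matrices $w_Se_S^T$ are now linearly independent. Suppose $\sum_St_S(\frac18e_S+\varepsilon b_S)e_S^T=0$. Then $e_1c^T$ is symmetric, where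
\[
c=t_{123}e_{123}-t_{12}e_{12}-t_3e_3=(t_{123}-t_{12})(e_1+e_2)+(t_{123}-t_3)e_3 .
\]
So $c$ is a multiple of $e_1$, which forces $c=o$ and $t_{123}=t_{12}$. Now $\sum_St_Se_Se_S^T=0$, so $(t_S)$ is a multiple of the relation \eqref{eq:relation}, in which $t_{123}=-t_{12}$. The multiple is $0$. Independence means that the seven values $\psi_S(Y)$ can be prescribed freely, and then \eqref{eq:needed} is solvable for each contact.

\subsection*{The stability criterion}

\begin{proposition}\label{prop:stable}
Let $D$ be an $o$-symmetric proper convex body, let $m_1,\dots,m_k\in\mathbb Z^d\setminus\{o\}$ with $m_i\ne\pm m_j$ for $i\ne j$, and let $v_1,\dots,v_k\in\mathbb E^d$. Assume: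
\begin{itemize}
\item[(a)] $D\cap\mathbb Z^d=\{o,\pm m_1,\dots,\pm m_k\}$, each $m_i$ is a boundary point of $D$, and $\{x:\langle v_i,x\rangle=1\}$ is the only supporting hyperplane of $D$ at $m_i$;
\item[(b)] $\sum_i\lambda_iv_im_i^T=I$ with numbers $\lambda_i>0$;
\item[(c)] the matrices $v_1m_1^T,\dots,v_km_k^T$ are linearly independent;
\item[(d)] every $D$-admissible lattice other than $\mathbb Z^d$ has determinant greater than $1$.
\end{itemize}
Then every convex body $C$ sufficiently close to $\frac12D$ has exactly $2k$ neighbors in every lattice packing of maximum density.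
\end{proposition}

\begin{proof}
Suppose not. Then there are $C_n\to\frac12D$ and lattices $L_n$ that give packings of $C_n$ of maximum density with a number of neighbors different from $2k$. Put $D_n=C_n-C_n\to D$, and let $(1-\varepsilon_n)D\subset D_n\subset(1+\varepsilon_n)D$ with $\varepsilon_n\to0$.

\emph{The lattices $L_n$ are close to $\mathbb Z^d$.} By (a), $\mathbb Z^d$ is $D$-admissible, so $(1+\varepsilon_n)\mathbb Z^d$ is $D_n$-admissible, and minimality gives $\det L_n\le(1+\varepsilon_n)^d$. By Corollary~\ref{cor:mahler} a subsequence converges to a $D$-admissible lattice of determinant at most $1$, which is $\mathbb Z^d$ by (d). So $L_n=A_n\mathbb Z^d$ with $A_n\to I$.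

\emph{A contact is missing.} By (a) and Lemma~\ref{lem:limit}(ii), for large $n$ all contact vectors of $L_n$ are among the $2k$ distinct vectors $\pm A_nm_i$. Their number is not $2k$, so the set $I_n=\{i:A_nm_i\in D_n\}$ is a proper subset of $\{1,\dots,k\}$. Pass to a subsequence on which $I_n=I_*$ is constant, and fix $j\notin I_*$.

\emph{An improving direction.} By (c) and \eqref{eq:frob} the map $X\mapsto(\varphi_1(X),\dots,\varphi_k(X))$ is onto $\mathbb R^k$, and by (b) $\operatorname{tr}X=\sum_i\lambda_i\varphi_i(X)$. Choose $Y$ with $\varphi_i(Y)=1$ for $i\ne j$ and $\varphi_j(Y)=-M$, where $M\lambda_j>\sum_{i\ne j}\lambda_i$. Then $\operatorname{tr}Y<0$.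

\emph{The direction works for $D_n$.} The bodies $D_n$ are arbitrary, so we must control their normals. For $i\in I_*$ the point $A_nm_i$ is on the boundary of $D_n$, by admissibility; let $\nu_{n,i}$ be any unit outer normal of $D_n$ there. For $x\in D$ we have $\langle\nu_{n,i},(1-\varepsilon_n)x\rangle\le\langle\nu_{n,i},A_nm_i\rangle$. So every limit point $\nu$ of the sequence $(\nu_{n,i})_n$ satisfies $\langle\nu,x\rangle\le\langle\nu,m_i\rangle$ on $D$, and the uniqueness in (a) gives $\nu=v_i/|v_i|$. Hence $\langle\nu_{n,i},Ym_i\rangle\to1/|v_i|>0$. Also $\operatorname{tr}(A_n^{-1}Y)\to\operatorname{tr}Y<0$. Fix $n$ so large that $\langle\nu_{n,i},Ym_i\rangle>0$ for all $i\in I_*$ and $\operatorname{tr}(A_n^{-1}Y)<0$.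

Consider $(A_n+\tau Y)\mathbb Z^d$ with $\tau>0$. For $i\in I_*$ the point $(A_n+\tau Y)m_i$ lies strictly beyond a supporting hyperplane of $D_n$, so neither it nor its negative is in $D_n$. Every other $z\in\mathbb Z^d\setminus\{o\}$ has $A_nz\notin D_n$, and Lemma~\ref{lem:limit}(ii), applied to the fixed body $D_n$ and the matrices $A_n+\tau Y\to A_n$, shows that $(A_n+\tau Y)z\notin D_n$ for all these $z$ once $\tau$ is small. So the new lattice is $D_n$-admissible. By \eqref{eq:logdet}, $\log\det(I+\tau A_n^{-1}Y)=\tau\operatorname{tr}(A_n^{-1}Y)+O(\tau^2)<0$ for small $\tau$, so its determinant is less than $\det L_n$. This contradicts the minimality of $\det L_n$.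
\end{proof}

Condition (c) forces $k\le d^2$; Remark~\ref{rem:c} shows that the proposition is false without it. Conditions (a)--(c) are local and can be arranged by linear algebra. Condition (d) is global: we must know all densest lattice packings of the body. This is easiest for a tile, where the maximum density is $1$. So we start from a tile with many facets that tiles along one lattice only, and then tilt its facets while keeping (d).

\section{A tile with $2(2^d-1)$ facets and a unique lattice tiling}\label{sec:tile}

Let $[d]=\{1,\dots,d\}$. From now on $S,T$ denote nonempty subsets of $[d]$, $e_S=\sum_{i\in S}e_i$, and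
\[
\Sigma=\{\pm e_S:\ \emptyset\ne S\subset[d]\}.
\]
The vectors $e_S$ represent the $2^d-1$ nonzero classes of $\mathbb Z^d/2\mathbb Z^d$. Let $\mathcal F$ be a family of nonempty subsets of $[d]$ that contains all singletons and all pairs; the vectors $\pm e_S$, $S\in\mathcal F$, will be the contact vectors. The tile is the Voronoi cell of $\mathbb Z^d$ for a quadratic form with two properties: (G1) below determines the shape of the cell, and (G2) will give condition (b).

\begin{lemma}\label{lem:G}
There are a positive definite symmetric matrix $G$ and numbers $\mu_S>0$ $(S\in\mathcal F)$ such that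
\begin{itemize}
\item[(G1)] $G_{ij}<0$ for $i\ne j$, and all row sums of $G$ are positive;
\item[(G2)] $G^{-1}=\sum_{S\in\mathcal F}\mu_Se_Se_S^T$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $N=\sum_{S\in\mathcal F}e_Se_S^T$, $s>0$ and $G=(I+sN)^{-1}$. This matrix is positive definite, and (G2) holds with $\mu_S=1+s$ for $|S|=1$ and $\mu_S=s$ otherwise, because $\sum_ie_ie_i^T=I$. Since $\mathcal F$ contains all pairs, $N_{ij}\ge1$ for $i\neq j$. As $G=I-sN+O(s^2)$, (G1) holds for small $s$.
\end{proof}

For $d=3$ and $\mathcal F$ the family of all seven sets, $G=4I-J$ with $\mu_S=\frac18$ is another choice. Fix any $G$ and $\mu_S$ as in the lemma, and write $\langle x,y\rangle_G=x^TGy$ and $q(x)=\langle x,x\rangle_G$. Put $c_{ij}=-G_{ij}$ for $1\le i<j\le d$, let $c_{0j}$ be the $j$th row sum of $G$, and set $x_0=0$. Then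
\begin{equation}\label{eq:selling}
q(x)=\sum_{0\le i<j\le d}c_{ij}(x_i-x_j)^2,\qquad c_{ij}>0:
\end{equation}
on the right the coefficient of $x_ix_j$ is $2G_{ij}$, and that of $x_j^2$ is $-\sum_{i\ne j}G_{ij}+\sum_iG_{ij}=G_{jj}$.

\begin{lemma}\label{lem:U}
On the class $e_S+2\mathbb Z^d$ the minimum of $q$ is attained exactly at $\pm e_S$.
\end{lemma}

\begin{proof}
For $x$ in this class, $q(x)\ge\sum c_{ij}$, the sum over the pairs $0\le i<j\le d$ with $x_i-x_j$ odd; this set of pairs depends only on the class. Since all $c_{ij}$ are positive, equality holds if and only if all even differences are $0$ and all odd differences are $\pm1$. In that case the even coordinates all equal $x_0=0$, and the odd coordinates are all equal and differ from $x_0$ by $\pm1$; so $x=\pm e_S$. Conversely, equality holds at $\pm e_S$.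
\end{proof}

The \emph{Voronoi cell} of $\mathbb Z^d$ for $q$ is
\[
V=\{x:\ q(x)\le q(x-z)\ \text{ for all }z\in\mathbb Z^d\}=\{x:\ \langle x,z\rangle_G\le\tfrac12q(z)\ \text{ for all }z\in\mathbb Z^d\}.
\]
It is $o$-symmetric. It is bounded, because the constraints for $z=\pm e_i$ already define a parallelepiped. On any bounded set all but finitely many constraints hold with strict inequality, because $q$ grows quadratically. So $V$ is a polytope with $o$ in its interior. Put $D_0=2V=V-V$.

We recall the facts on a $d$-dimensional polytope $P$ that we use. Faces of faces are faces, and every point of $P$ is in the relative interior of exactly one face. Near a relative interior point of a facet, $P$ coincides with the half-space bounded by the hyperplane of that facet. Every $(d-2)$-face $R$ is the intersection of exactly two facets, and near a relative interior point of $R$ the polytope coincides with the wedge cut out by the two corresponding half-spaces; the angle of the wedge is the \emph{dihedral angle} at $R$, a number in $(0,\pi)$.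

\begin{lemma}\label{lem:V}
\begin{itemize}
\item[(i)] $D_0\cap\mathbb Z^d=\{o\}\cup\Sigma$.
\item[(ii)] If $m\in\Sigma$ and $z\in\mathbb Z^d\setminus\{o,m\}$, then $\langle z,m\rangle_G<q(z)$.
\item[(iii)] For $z\in\mathbb Z^d$ let $F_z=V\cap(V+z)$. Then $F_z=\{x\in V:q(x-z)=q(x)\}=\{x\in V:\langle x,z\rangle_G=\frac12q(z)\}$. If $z\ne o$ and $F_z\ne\emptyset$, then $z\in\Sigma$.
\item[(iv)] The facets of $V$ are exactly the sets $F_z$, $z\in\Sigma$. They lie in distinct hyperplanes, and $F_{-z}=F_z-z=-F_z$.
\item[(v)] With $u_S=Ge_S/q(e_S)$ we have $D_0=\{x:|\langle u_S,x\rangle|\le1\text{ for all }S\}$, $\langle u_S,e_S\rangle=1$, and $|\langle u_T,e_S\rangle|<1$ for $T\ne S$.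
\item[(vi)] $\operatorname{vol}V=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $m\in\mathbb Z^d$, $m/2\in V$ means $q(m)\le q(m-2z)$ for all $z$, that is, $m$ minimizes $q$ on its class modulo $2\mathbb Z^d$. Use Lemma~\ref{lem:U}; in the class of $o$ only $o$ is minimal.

(ii) Here $m-2z\ne\pm m$, so $q(m)<q(m-2z)=q(m)-4\langle z,m\rangle_G+4q(z)$ by Lemma~\ref{lem:U}.

(iii) If $x,x-z\in V$, then $q(x)\le q(x-z)\le q(x)$. Conversely, if $x\in V$ and $q(x-z)=q(x)$, then $q(x-z)\le q(x-y)=q((x-z)-(y-z))$ for all $y\in\mathbb Z^d$, so $x-z\in V$. If $F_z\neq\emptyset$, then $z\in V-V=D_0$, and (i) applies.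

(iv) A facet is the intersection of $V$ with the hyperplane of some constraint with $z\ne o$, so by (iii) it is $F_z$ with $z\in\Sigma$. Conversely, let $z\in\Sigma$. By (ii), at the point $z/2$ the constraint for $z$ holds with equality and the constraints for all $z'\ne o,z$ hold strictly. So near $z/2$ the cell is the half-space given by $z$, the set $F_z$ is a facet, and its hyperplane differs from all the others. Finally $F_{-z}=V\cap(V-z)$ equals $F_z-z$, and it equals $-F_z$ since $V=-V$.

(v) The first claim is (iv) multiplied by $2$; the last is (ii) with $m=e_S$ and $z=\pm e_T$.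

(vi) For any lattice packing $\{V+l:l\in L\}$ with fundamental parallelepiped $P$,
\begin{equation}\label{eq:vol}
\operatorname{vol}V=\sum_{l\in L}\operatorname{vol}\bigl(V\cap(P-l)\bigr)=\sum_{l\in L}\operatorname{vol}\bigl((V+l)\cap P\bigr)=\operatorname{vol}\Bigl(P\cap\bigcup_{l\in L}(V+l)\Bigr).
\end{equation}
The translates $V+z$, $z\in\mathbb Z^d$, form a packing by (iii), and they cover space since every point has a $q$-nearest lattice point. So $\operatorname{vol}V=\det\mathbb Z^d=1$.
\end{proof}

A cube has many lattice tilings, because columns of cubes can slide along each other. A cube is the Voronoi cell for $G=I$, where $c_{ij}=0$ for $1\le i<j$, and each of its facets meets both facets of another opposite pair. The next lemma excludes this configuration for $V$, and that is what prevents sliding.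

\begin{lemma}\label{lem:nobelt}
If $z,a\in\Sigma$ and $a\ne\pm z$, then $F_z$ does not meet both $F_a$ and $F_{-a}$.
\end{lemma}

\begin{proof}
If $x\in F_z\cap F_a$, then $2\langle x,z+a\rangle_G=q(z)+q(a)$, so
\[
q(x-z-a)=q(x)-q(z)-q(a)+q(z+a)=q(x)+2\langle z,a\rangle_G .
\]
Since $x\in V$, this gives $\langle z,a\rangle_G\ge0$. If $F_z$ also meets $F_{-a}$, then $\langle z,-a\rangle_G\ge0$, so $\langle z,a\rangle_G=0$ and $q(x-z-a)=q(x)$. By Lemma~\ref{lem:V}(iii), $x\in F_{z+a}$ and $z+a\in\Sigma$. But $z-a$ is congruent to $z+a$ modulo $2\mathbb Z^d$, $q(z-a)=q(z+a)$, and $z-a\ne\pm(z+a)$ because $z,a\ne o$. This contradicts Lemma~\ref{lem:U}.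
\end{proof}

\begin{proposition}\label{prop:unique}
If $L$ is a $D_0$-admissible lattice with $\det L\le1$, then $L=\mathbb Z^d$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:dict} the \emph{tiles} $V+l$, $l\in L$, form a packing, and only finitely many of them meet a given bounded set. By \eqref{eq:vol}, $1=\operatorname{vol}V\le\det L$, so $\det L=1$ and the set left uncovered has measure $0$. This set is open, hence empty: the tiles cover $\mathbb E^d$. We show that $\Sigma\subset L$. Then $\mathbb Z^d\subset L$, and equal determinants give $L=\mathbb Z^d$.

Suppose $z\in\Sigma\setminus L$. The plan is this. The facet $F=F_z$ is covered from outside by translates of the opposite facet, none of which fits exactly; so two tiles sit side by side on $F$, and the angles they present there are incompatible with Lemma~\ref{lem:nobelt}. Let $H$ be the hyperplane of $F$, let $\nu$ be the outer normal of $V$ at $F$, and let $H^+$ be the closed half-space bounded by $H$ that does not contain $V$. Let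
\[
\mathcal T=\{l\in L:\ F_{-z}+l\subset H\},\qquad P_l=F_{-z}+l\quad(l\in\mathcal T).
\]
Since $F_{-z}=-F$ is the facet of $V$ with outer normal $-\nu$, we have $V+l\subset H^+$ for $l\in\mathcal T$. Each $P_l=F+(l-z)$ is a translate of $F$ by a nonzero vector. Relative interiors and boundaries of $F$ and $P_l$ are taken in $H$.

\emph{Step 1: $\operatorname{relint}F\subset\bigcup_{l\in\mathcal T}P_l$.} Let $x\in\operatorname{relint}F$. Some tile $V+l$ contains points $x+\varepsilon\nu$ with arbitrarily small $\varepsilon>0$. Then $l\ne o$ and $x\in V+l$. A hyperplane separating $V$ and $V+l$ passes through $x$ and supports $V$ there, so it is $H$. Thus $H$ supports $V+l$ at $x$ with outer normal $-\nu$, which means $x\in(V+l)\cap H=F_{-z}+l$ and $l\in\mathcal T$.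

\emph{Step 2: the sets $P_l$ have pairwise disjoint relative interiors.} Otherwise two tiles would contain a common half-ball in $H^+$.

\emph{Step 3: two sets $P_l$ abut.} Finitely many $P_l$ cover $\operatorname{relint}F$, and their relative boundaries are nowhere dense in $H$, so $\operatorname{relint}P_1$ meets $\operatorname{relint}F$ for some $P_1=P_{l_1}$. The set $P_1$ does not contain $\operatorname{relint}F$: otherwise $F\subset F+t$ with $t=l_1-z\ne o$, which fails at a point of $F$ minimizing $\langle t,\cdot\rangle$. As $\operatorname{relint}F$ is connected and meets both $\operatorname{relint}P_1$ and $H\setminus P_1$, it meets $\operatorname{relbd}P_1$. The latter is the union of the $(d-2)$-faces of $P_1$, whose relative interiors are dense in it. Since $\operatorname{relint}F$ is open in $H$, there is a $(d-2)$-face $R$ of $P_1$ such that $\operatorname{relint}R\cap\operatorname{relint}F$ is a nonempty relatively open subset of $A=\operatorname{aff}R$. Finitely many faces of dimension at most $d-3$ cannot cover such a set. So we can choose $y\in\operatorname{relint}R\cap\operatorname{relint}F$ that lies in no face of dimension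 at most $d-3$ of any tile. (For $d=2$, $R=\{y\}$ and there is nothing to avoid.)

Near $y$, $P_1$ is one of the two halves into which $A$ divides $H$. By Step~1 some $P_2=P_{l_2}$ contains points arbitrarily close to $y$ strictly on the other side of $A$; so $y\in P_2$ and $P_2\ne P_1$. Since $y$ is a limit of points of $\operatorname{relint}P_1$, Step~2 gives $y\in\operatorname{relbd}P_2$. The face of $P_2$ containing $y$ in its relative interior has dimension at most $d-2$, hence exactly $d-2$ by the choice of $y$. So near $y$ the set $P_2$ is also a half of $H$, and by Step~2 it is the half opposite to $P_1$, bounded by the same $A$.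

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (-2.6,0) rectangle (2.6,-0.8);
\fill[gray!10] (0,0) -- (-2.6,0) -- (-2.6,1.9) -- (110:2.02) -- cycle;
\fill[gray!10] (0,0) -- (2.6,0) -- (2.6,1.9) -- (80:1.93) -- cycle;
\draw[thick] (-2.6,0) -- (2.6,0) node[right] {$H$};
\draw[thick] (0,0) -- (110:2.02);
\draw[thick] (0,0) -- (80:1.93);
\draw (180:0.45) arc (180:110:0.45);
\draw (0:0.45) arc (0:80:0.45);
\node at (145:0.75) {$\alpha$};
\node at (40:0.75) {$\beta$};
\node at (-1.7,1.2) {$V+l_1$};
\node at (1.7,1.2) {$V+l_2$};
\node at (-1.7,-0.45) {$V$};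
\fill (0,0) circle (1.5pt) node[below] {$y$};
\begin{scope}[shift={(4.6,0)}]
\draw[very thick] (0,0) -- node[below] {$E$} (3,0);
\draw (0,0) -- (80:1.93) node[left] {$\ell_b$};
\draw (3,0) -- +(110:2.02) node[right] {$\ell_a$};
\draw (0:0.45) arc (0:80:0.45);
\draw (2.55,0) arc (180:110:0.45);
\node at (40:0.75) {$\beta$};
\node at (2.39,0.43) {$\alpha$};
\draw[dashed] (0.25,1.4) -- (2.49,1.4);
\end{scope}
\end{tikzpicture}
\caption{Left: a cross-section, orthogonal to the common ridge through $y$, of two tiles resting side by side on a facet of $V$; their dihedral angles satisfy $\alpha+\beta\le\pi$. Right: the projection of $V$ along the ridge lies between the lines $\ell_a$ and $\ell_b$ through the ends of the edge $E$; if $\alpha+\beta<\pi$, the sections parallel to $E$ (dashed) are too short to contain the opposite edge, which is as long as $E$.}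
\label{fig:wedges}
\end{figure}

\emph{Step 4: the angles.} By Step~3, $F_{-z}$ has $(d-2)$-faces $R_1,R_2$, both parallel to $A$, with opposite outer normals within the hyperplane of $F_{-z}$, and $y\in\operatorname{relint}(R_i+l_i)$. Write $R_1=F_{-z}\cap F_a$ and $R_2=F_{-z}\cap F_b$ with $a,b\in\Sigma\setminus\{-z\}$, and let $\alpha,\beta\in(0,\pi)$ be the dihedral angles of $V$ at $R_1,R_2$. Near $y$ the tiles $V+l_1$ and $V+l_2$ are wedges in $H^+$ of angles $\alpha$ and $\beta$ with common edge $A$, each with one side in $H$, these sides lying on opposite sides of $A$. Their interiors are disjoint, so $\alpha+\beta\le\pi$ (Figure~\ref{fig:wedges}, left).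

Let $\pi_A$ be the orthogonal projection along the direction space of $A$ onto a plane. The hyperplanes of $F_{-z}$, $F_a$, $F_b$ each contain $R_1$ or $R_2$, so they are the preimages of lines $\ell,\ell_a,\ell_b$. The facet $F_{-z}$ lies between $\operatorname{aff}R_1$ and $\operatorname{aff}R_2$, so $E=\pi_A(F_{-z})$ is a segment in $\ell$ with endpoints $\pi_A(R_1)\in\ell_a$ and $\pi_A(R_2)\in\ell_b$. Choose Cartesian coordinates $(\xi,\eta)$ in the plane with $\pi_A(R_2)=(0,0)$, $\pi_A(R_1)=(t,0)$, $t>0$, and $\eta\ge0$ on $\pi_A(V)$. Since $V$ lies in the half-spaces given by $F_a$ and $F_b$, all points of $\pi_A(V)$ satisfy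
\[
\eta\cot\beta\le\xi\le t-\eta\cot\alpha .
\]
Now use the symmetry of $V$: the set $\pi_A(F_z)=\pi_A(-F_{-z})$ is a segment of length $t$ parallel to $E$, at some height $\eta=h>0$. Therefore
\[
t\le t-h(\cot\alpha+\cot\beta)=t-h\,\frac{\sin(\alpha+\beta)}{\sin\alpha\sin\beta},
\]
and together with $0<\alpha+\beta\le\pi$ this gives $\alpha+\beta=\pi$. So $\ell_a$ and $\ell_b$ are distinct parallel lines with $\pi_A(V)$ between them, and the facets $F_a,F_b$ have opposite outer normals. Since $V=-V$, $F_b=-F_a=F_{-a}$. Thus $F_{-z}$ meets both $F_a$ and $F_{-a}$. Moreover $a\neq-z$, and $a\ne z$ because $F_z$ and $F_{-z}$ lie in distinct parallel hyperplanes. This contradicts Lemma~\ref{lem:nobelt}.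
\end{proof}

\section{Tilting the facets}\label{sec:tilt}

The normals of $D_0$ at the points $e_S$ are the vectors $u_S$, and the matrices $u_Se_S^T$ are multiples of $Ge_Se_S^T$. They span a space of dimension $d(d+1)/2$ only, so condition (c) of Proposition~\ref{prop:stable} fails as soon as $|\mathcal F|>d(d+1)/2$. As in dimension three, we change the normals slightly, preserving (b). For general $d$ we do not write down the tilt; we show that a generic one works, provided that $\mathcal F$ admits independent matrices $w_Se_S^T$ at all. If $w_S=e_c$, the matrix $w_Se_S^T$ has $e_S^T$ as its $c$th row and zeros elsewhere. This suggests the following combinatorial condition.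

\begin{lemma}\label{lem:color}
There is a family $\mathcal F^*$ of $\kappa(d)$ nonempty subsets of $[d]$ that contains all singletons and pairs and can be colored with colors $1,\dots,d$ so that in each color the vectors $e_S$ are linearly independent.
\end{lemma}

\begin{proof}
Give $\{i\}$ the color $i$ and $\{i,j\}$ the color $\min(i,j)$. For $1\le j<c\le d-1$ add the set $\{j\}\cup\{c,c+1,\dots,d\}$ with color $c$. These $(d-1)(d-2)/2$ sets have at least $3$ elements, contain $d$, and are distinct, since $j$ is the smallest element and $c$ the second smallest. Finally add, with color $d$: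
\begin{itemize}
\item for $d\ge5$, the $d-1$ sets $[d-1]\setminus\{j\}$, $1\le j\le d-1$, which have $d-2\ge3$ elements and do not contain $d$;
\item for $d=4$, the sets $\{1,2,3\}$ and $\{1,2,4\}$, which differ from the sets $\{1,2,3,4\}$, $\{1,3,4\}$, $\{2,3,4\}$ added before;
\item for $d\le3$, nothing.
\end{itemize}
All sets are distinct. Their number is $3$ for $d=2$, $6+1=7$ for $d=3$, $10+3+2=15$ for $d=4$, and $\frac{d(d+1)}2+\frac{(d-1)(d-2)}2+(d-1)=d^2$ for $d\ge5$.

In color $c$ the singleton and the pairs give $e_c$ and $e_c+e_j$ $(j>c)$, a basis of the span of $e_c,\dots,e_d$. It suffices to show that the remaining vectors of color $c$ are independent modulo this span. For $c\le d-1$ they are congruent to $e_j$, $j<c$. For $c=d\ge5$ they are the rows of $J-I$ of order $d-1$, whose eigenvalues $d-2$ and $-1$ are nonzero. For $c=d=4$ they are congruent to $e_1+e_2+e_3$ and $e_1+e_2$.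
\end{proof}

Fix $k$ with $d(d+1)/2\le k\le\kappa(d)$ and a family $\mathcal F\subset\mathcal F^*$ with $|\mathcal F|=k$ that contains all singletons and pairs. Let
\[
W=\Bigl\{w=(w_S)_{S\in\mathcal F}\in(\mathbb R^d)^{\mathcal F}:\ \sum_{S\in\mathcal F}w_Se_S^T=I\Bigr\},
\]
an affine subspace. By \eqref{eq:frob}, for $w\in W$ and every matrix $X$,
\begin{equation}\label{eq:trace}
\sum_{S\in\mathcal F}\langle w_S,Xe_S\rangle=\operatorname{tr}X .
\end{equation}

\begin{lemma}\label{lem:dense}
The set of $w\in W$ for which the matrices $w_Se_S^T$ $(S\in\mathcal F)$ are linearly independent is dense in $W$.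
\end{lemma}

\begin{proof}
Let $p(w)$ be the sum of the squares of the $k\times k$ minors of the $k\times d^2$ array whose rows list the entries of the matrices $w_Se_S^T$. The polynomial $p$ is nonzero at $w$ exactly when these matrices are independent. On $(\mathbb R^d)^{\mathcal F}$ it is not identically zero: for $w_S=e_{\operatorname{color}(S)}$, row $c$ of $\sum_St_Sw_Se_S^T$ is the sum of $t_Se_S^T$ over the sets of color $c$, so Lemma~\ref{lem:color} gives independence. The polynomial $\det\sum_Sw_Se_S^T$ is not identically zero either: take $w_{\{i\}}=e_i$ and all other $w_S=o$. So at some $w$ both are nonzero. With $Z=\sum_Sw_Se_S^T$ we get $(Z^{-1}w_S)_S\in W$, and the matrices $Z^{-1}w_Se_S^T$ are independent. Thus $p$ does not vanish identically on the affine space $W$, and a nonzero polynomial is nonzero on a dense set.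
\end{proof}

Let $G$, $\mu_S$, $q$, $u_S$, $D_0$ be as in Section~\ref{sec:tile} for this $\mathcal F$, and put $w^0_S=\mu_SGe_S$. By (G2), $w^0\in W$. Choose $w^n\in W$ with $w^n\to w^0$ such that for each $n$ the matrices $w^n_Se_S^T$ are independent. Then $\lambda^n_S=\langle w^n_S,e_S\rangle\to\mu_Sq(e_S)>0$, and we consider only $n\ge2$ so large that all $\lambda^n_S$ are positive. Define
\[
v^n_S=\frac{w^n_S}{\lambda^n_S}\ \ (S\in\mathcal F),\qquad v^n_S=\frac{u_S}{1-1/n}\ \ (S\notin\mathcal F),\qquad D_n=\{x:\ |\langle v^n_S,x\rangle|\le1\text{ for all }S\}.
\]
The facets with $S\in\mathcal F$ are tilted about their lattice points $\pm e_S$. The other facets are pushed inward, which removes the unwanted contacts. In both cases $v^n_S\to u_S$.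

\begin{lemma}\label{lem:abc}
We have $D_n\to D_0$. There is $\rho>0$ such that for all large $n$ and all $S\in\mathcal F$, a point $x$ with $|x-e_S|<\rho$ lies in $D_n$ if and only if $\langle v^n_S,x\rangle\le1$, and in $\operatorname{int}D_n$ if and only if $\langle v^n_S,x\rangle<1$. For all large $n$, $D_n$ satisfies conditions (a), (b), (c) of Proposition~\ref{prop:stable} with the points $e_S$, vectors $v^n_S$ and numbers $\lambda^n_S$, $S\in\mathcal F$.
\end{lemma}

\begin{proof}
Let $g(x)=\max_S|\langle u_S,x\rangle|$, $g_n(x)=\max_S|\langle v_S^n,x\rangle|$, $\varepsilon_n=\max_S|v^n_S-u_S|$ and $D_0\subset RB$. By Lemma~\ref{lem:V}(v), $D_0=\{g\le1\}$, so $|x|\le Rg(x)$ and $|g_n-g|\le\varepsilon_nRg$. Hence $(1+\varepsilon_nR)^{-1}D_0\subset D_n\subset(1-\varepsilon_nR)^{-1}D_0$ for large $n$, and $D_n\to D_0$.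

By Lemma~\ref{lem:V}(v) there is $\eta\in(0,1)$ with $|\langle v^n_T,e_S\rangle|\le1-\eta$ for all $T\ne S$ and all large $n$. Let $|v^n_T|\le c$ for all $T,n$ and $\rho=\eta/c$. If $S\in\mathcal F$ and $|x-e_S|<\rho$, then $|\langle v^n_T,x\rangle|<1$ for $T\ne S$, and $\langle v^n_S,x\rangle>1-\eta>-1$ because $\langle v^n_S,e_S\rangle=1$. This proves the second claim and shows that $e_S$ is a boundary point of $D_n$ with a unique supporting hyperplane. For $S\notin\mathcal F$ we have $\langle v^n_S,e_S\rangle>1$, so $\pm e_S\notin D_n$. Lattice points outside $\{o\}\cup\Sigma$ are outside $D_0$, hence outside $D_n$ for large $n$ by Lemma~\ref{lem:limit}(ii). This is (a). Conditions (b) and (c) hold because $\lambda^n_Sv^n_S=w^n_S$.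
\end{proof}

It remains to prove (d) for $D_n$. Compactness and Proposition~\ref{prop:unique} show only that a competing lattice is close to $\mathbb Z^d$. The first-order identity \eqref{eq:trace} then excludes all directions except those $Y$ for which $GY$ is skew, the infinitesimal isometries of $q$. In these directions the second-order term of \eqref{eq:logdet} has the favorable sign.

\begin{lemma}\label{lem:d}
For all large $n$, every $D_n$-admissible lattice other than $\mathbb Z^d$ has determinant greater than $1$.
\end{lemma}

\begin{proof}
Otherwise, for infinitely many $n$ there are $D_n$-admissible lattices $L_n\ne\mathbb Z^d$ with $\det L_n\le1$. By Corollary~\ref{cor:mahler} and Proposition~\ref{prop:unique}, along a subsequence $L_n=(I+X_n)\mathbb Z^d$ with $X_n\to0$ and $X_n\ne0$. Let $S\in\mathcal F$. For large $n$ the point $(I+X_n)e_S$ is within distance $\rho$ of $e_S$ and is not in $\operatorname{int}D_n$, so $\langle v^n_S,(I+X_n)e_S\rangle\ge1$ by Lemma~\ref{lem:abc}. That is,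
\begin{equation}\label{eq:first}
\langle w^n_S,X_ne_S\rangle\ge0\qquad(S\in\mathcal F),
\end{equation}
and summation gives $\operatorname{tr}X_n\ge0$ by \eqref{eq:trace}. On the other hand, by \eqref{eq:logdet},
\begin{equation}\label{eq:second}
0\ge\log\det(I+X_n)=\operatorname{tr}X_n-\tfrac12\operatorname{tr}X_n^2+O(|X_n|^3).
\end{equation}
Pass to a subsequence with $X_n/|X_n|\to Y$, $|Y|=1$. From \eqref{eq:first}, $\langle w^0_S,Ye_S\rangle\ge0$ for all $S\in\mathcal F$. Dividing \eqref{eq:second} by $|X_n|$ gives $\operatorname{tr}Y\le0$. By \eqref{eq:trace} for $w^0$, all terms $\langle w^0_S,Ye_S\rangle=\mu_Se_S^TGYe_S$ vanish. Since $\mu_S>0$, the matrix $K=GY\ne0$ satisfies $e_S^TKe_S=0$ for all $S\in\mathcal F$. The singletons give $K_{ii}=0$, and then the pairs give $K_{ij}+K_{ji}=0$. So $K$ is skew, the matrix $K'=G^{-1/2}KG^{-1/2}$ is skew and nonzero, and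
\[
\operatorname{tr}Y^2=\operatorname{tr}(G^{-1}KG^{-1}K)=\operatorname{tr}K'^2=-|K'|^2<0 .
\]
But $\operatorname{tr}X_n\ge0$, so dividing \eqref{eq:second} by $|X_n|^2$ and passing to the limit gives $0\ge-\frac12\operatorname{tr}Y^2>0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(ii)]
For large $n$ the body $D_n$ satisfies (a)--(d) by Lemmas~\ref{lem:abc} and~\ref{lem:d}, with $k=|\mathcal F|$ pairs of contact vectors. By Proposition~\ref{prop:stable} we may take for $\mathcal U_k$ a small open ball about $\frac12D_n$, all of whose members are proper by \eqref{eq:sandwich}.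
\end{proof}

The construction used only that $w^n\in W$, $w^n\to w^0$, and independence. So for $d=3$, $k=7$, the tilted truncated octahedron of Section~\ref{sec:stable}, with $\varepsilon\neq0$ small enough and scaled by $\frac12$, is the center of such an open set.

\begin{remark}\label{rem:c}
Proposition~\ref{prop:stable} fails without (c). Let $d=3$, let $\mathcal F$ consist of all seven sets, and let $G=(I+sN)^{-1}$ be as in the proof of Lemma~\ref{lem:G}. Then $D_0$ satisfies (a) by Lemma~\ref{lem:V}, (b) with $\lambda_S=\mu_Sq(e_S)$, and (d) by Proposition~\ref{prop:unique}, all with $k=7$. By \eqref{eq:relation}, $G^{-1}=\sum_{|S|=1}e_Se_S^T+2s\sum_{|S|=2}e_Se_S^T$, so the same $G$ satisfies (G1) and (G2) for the family of the six singletons and pairs. The construction of this section for that family yields bodies $\frac12D_n\to\frac12D_0=V$ with exactly $12$ neighbors in every densest lattice packing. Thus every neighborhood of this tile $V$ contains an open set of bodies with $12$ neighbors and an open set of bodies with $14$ neighbors in all their densest lattice packings.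
\end{remark}

\section{Dimension three}\label{sec:three}

For $d=3$ we have $d(d+1)=12$ and $2\kappa(3)=14$, so the first two assertions of Theorem~\ref{thm:C} are Theorem~\ref{thm:B}(i) and Theorem~\ref{thm:A} with $k=7$. The set $\mathcal U_6$ does not give the third assertion, because Theorem~\ref{thm:A} says nothing about packings that are only locally densest. Near a ball, however, all lattice packings can be controlled at once, by the theorem of Sch\"utte and van der Waerden \cite{SvdW} that the kissing number of the ball in $\mathbb E^3$ is $12$: there are at most $12$ unit vectors in $\mathbb E^3$ with mutual distances at least $1$.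

\begin{proof}[Proof of the remaining assertions of Theorem~\ref{thm:C}]
Suppose there are bodies $C_n\to\frac12B$ and lattices $L_n$ that give packings of $C_n$ of locally maximum density with a number of neighbors different from $12$. This number is even and at least $12$ by Proposition~\ref{prop:SD}, so it is at least $14$. Put $D_n=C_n-C_n\to B$, so that $(1-\varepsilon_n)B\subset D_n\subset(1+\varepsilon_n)B$ with $\varepsilon_n\to0$. Take $14$ distinct contact vectors $l^n_1,\dots,l^n_{14}$ of $L_n$. By admissibility every nonzero vector of $L_n$ has length at least $1-\varepsilon_n$. Hence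
\[
1-\varepsilon_n\le|l^n_i|\le1+\varepsilon_n,\qquad|l^n_i-l^n_j|\ge1-\varepsilon_n\quad(i\ne j).
\]
Along a subsequence we obtain $14$ unit vectors with mutual distances at least $1$, which is impossible. So every body in some neighborhood of $\frac12B$ has exactly $12$ neighbors in all its lattice packings of locally maximum density.

The conjectured property thus holds on one nonempty open set and fails on another. Neither set is meager, so neither the property nor its negation is typical.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CDG}
\emph{Convex and Discrete Geometry},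
\texttt{https://eclass.uoa.gr/\allowbreak modules/\allowbreak document/\allowbreak index.php?\allowbreak course=MATH140\&\allowbreak download=/54304653xCMV/\allowbreak 54304d1bJn1E.pdf}

\bibitem{SvdW}
Sch\"utte and van der Waerden, 1953.

\end{thebibliography}
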